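\title{Absolute-valued algebras with $x^2x=xx^2$ are finite-dimensional}

\begin{abstract}
We prove that if an absolute-valued real algebra satisfies the identity $x^2x=xx^2$, then its norm comes from an inner product. By a theorem of El-Mallah the algebra is then isomorphic to one of eight algebras, all of dimension at most $8$. Neither a unit nor completeness is assumed. The proof produces idempotents from unit vectors orthogonal to their squares, linearizes the relations that hold at such vectors, and shows that every element lies in a subalgebra of dimension at most $2$. We also show that it suffices to assume the identity on a nonempty open set, and that the bound on the dimension persists when the identity holds only up to a small universal error.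
\end{abstract}

\section{The question and the results}\label{sec:intro}

An \emph{absolute-valued real algebra} is a nonzero real vector space $A$ with a bilinear product, not assumed associative, unital or complete, and a norm such that
\[
\|xy\|=\|x\|\,\|y\|\qquad(x,y\in A).
\]
Equivalently, left and right multiplication by a unit vector are linear isometries of $A$ into itself. In particular the product is continuous and there are no zero divisors.

The basic examples are the reals $\mathbb{R}$, the complexes $\mathbb{C}$, the quaternions $\mathbb{H}$ and the octonions $\mathbb{O}$, with their usual products and Euclidean norms. Let $x\mapsto\bar x$ be the standard conjugation. For $\mathbb{A}\in\{\mathbb{C},\mathbb{H},\mathbb{O}\}$ we write $\overset{*}{\mathbb{A}}$ for the normed space of $\mathbb{A}$ with the new product $x\odot y=\bar x\,\bar y$; it is absolute-valued because conjugation is an isometry. Finally, $\mathbb{P}$ denotes the real pseudo-octonion algebra of Okubo: the $8$-dimensional space of traceless Hermitian $3\times3$ complex matrices with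
\[
x*y=\mu\,xy+\bar\mu\,yx-\tfrac13\operatorname{tr}(xy)\,\mathbf{1},\qquad \mu=\tfrac{3+i\sqrt3}{6},\qquad \|x\|=\sqrt{\operatorname{tr}(x^2)/6},
\]
where $\mathbf{1}$ is the identity matrix. It is an absolute-valued real algebra, distinct from the previous ones.

A finite-dimensional absolute-valued real algebra has dimension $1$, $2$, $4$ or $8$, by a theorem of Albert \cite{Albert}. Multiplicativity of the norm alone forces neither finite dimension nor a Euclidean norm.

\begin{example}\label{ex:lp}
Let $1\le p<\infty$, let $A$ be the space of finitely supported real sequences with the $\ell^p$ norm and standard basis $(e_n)$, and let $\nu:\mathbb{N}\times\mathbb{N}\to\mathbb{N}$ be injective. Put $e_me_n=e_{\nu(m,n)}$ and extend bilinearly. Then $\|xy\|^p=\sum_{m,n}|x_m|^p|y_n|^p=\|x\|^p\|y\|^p$, so $A$ is absolute-valued and infinite-dimensional, and for $p\ne2$ the parallelogram law fails for $e_1,e_2$. Some $m$ has $k:=\nu(m,m)\ne m$, for otherwise $j=\nu(1,2)$ would equal $\nu(j,j)$, against injectivity. For this $m$ we have $e_m^2e_m=e_{\nu(k,m)}\neq e_{\nu(m,k)}=e_me_m^2$.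
\end{example}

So a finiteness theorem needs some remnant of associativity. The first consequence of associativity that involves a single element is
\begin{equation}\label{eq:id}
x^2x=xx^2 ,
\end{equation}
which says that the cube of $x$ is unambiguous. It is the case $y=x$ of the \emph{flexible law} $(xy)x=x(yx)$. It is a real restriction even in dimension $2$: in $\mathbb{C}$ with the product $(x,y)\mapsto x\bar y$ the element $x=i$ has $x^2=1$, $x^2x=-i$ and $xx^2=i$. A normed space is called \emph{pre-Hilbert} if its norm comes from an inner product. We shall use the following known result.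

\begin{theorem}[El-Mallah]\label{thm:EM}
For an absolute-valued real algebra $A$ the following are equivalent:
\begin{enumerate}
\item[(i)] $A$ is flexible;
\item[(ii)] $A$ is a pre-Hilbert space and satisfies \eqref{eq:id};
\item[(iii)] $A$ is finite-dimensional and satisfies \eqref{eq:id};
\item[(iv)] $A$ is isomorphic to one of $\mathbb{R}$, $\mathbb{C}$, $\overset{*}{\mathbb{C}}$, $\mathbb{H}$, $\overset{*}{\mathbb{H}}$, $\mathbb{O}$, $\overset{*}{\mathbb{O}}$, $\mathbb{P}$.
\end{enumerate}
\end{theorem}

In (ii) and (iii) the identity \eqref{eq:id} comes with a second assumption. The problem posed in \cite{NANA} is whether this assumption is needed: \emph{is every absolute-valued real algebra satisfying $x^2x=xx^2$ finite-dimensional?} By Theorem~\ref{thm:EM} this is the same as asking whether \eqref{eq:id} forces the norm to be Euclidean.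

There is a simple link between commutation and the geometry of the norm: if $ab=ba$, then the norm is Euclidean on the span of $a$ and $b$ (Lemma~\ref{lem:comm}). A commutative absolute-valued algebra is therefore pre-Hilbert at once, which suggests a positive answer. But \eqref{eq:id} only says that $x$ commutes with $x^2$. It supplies at most one Euclidean plane for each $x$, and the conclusion concerns all planes. The gap can be closed.

\begin{theorem}\label{thm:main}
Let $A$ be an absolute-valued real algebra with $x^2x=xx^2$ for all $x\in A$. Then $A$ is a pre-Hilbert space. Hence $A$ is isomorphic to one of $\mathbb{R}$, $\mathbb{C}$, $\overset{*}{\mathbb{C}}$, $\mathbb{H}$, $\overset{*}{\mathbb{H}}$, $\mathbb{O}$, $\overset{*}{\mathbb{O}}$, $\mathbb{P}$; in particular $\dim A\le 8$.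
\end{theorem}

The second sentence follows from the first by the implication (ii)$\Rightarrow$(iv) of Theorem~\ref{thm:EM}; the first is proved in Sections~\ref{sec:model}--\ref{sec:end}. Section~\ref{sec:cons} derives three further statements.

\begin{theorem}\label{thm:class}
For an absolute-valued real algebra $A$ the following are equivalent:
\begin{enumerate}
\item[(a)] $x^2x=xx^2$ for all $x\in A$;
\item[(b)] $x^2x=xx^2$ for all $x$ in some nonempty open subset of $A$;
\item[(c)] $A$ is flexible;
\item[(d)] $A$ is isomorphic to one of $\mathbb{R}$, $\mathbb{C}$, $\overset{*}{\mathbb{C}}$, $\mathbb{H}$, $\overset{*}{\mathbb{H}}$, $\mathbb{O}$, $\overset{*}{\mathbb{O}}$, $\mathbb{P}$.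
\end{enumerate}
The bound $\dim A\le8$ is attained.
\end{theorem}

\begin{theorem}\label{thm:stab}
There is a universal constant $\delta>0$ such that every absolute-valued real algebra $A$ with $\|x^2x-xx^2\|\le\delta\|x\|^3$ for all $x\in A$ has $\dim A\le8$. Equivalently, every infinite-dimensional absolute-valued real algebra contains a unit vector $x$ with $\|x^2x-xx^2\|>\delta$.
\end{theorem}

\begin{corollary}\label{cor:complex}
A complex absolute-valued algebra satisfying $x^2x=xx^2$ is isomorphic to $\mathbb{C}$.
\end{corollary}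

\section{The two model planes}\label{sec:model}

The smallest algebras in Theorem~\ref{thm:main} in which $x$ and $x^2$ can be linearly independent are $\mathbb{C}$ and $\overset{*}{\mathbb{C}}$. The proof shows that every such $x$, in any algebra satisfying \eqref{eq:id}, lies in a copy of one of them. So we first look at these two planes, with the inner product $\langle z,w\rangle=\operatorname{Re}(z\bar w)$.

Both have the orthonormal basis $f=1$, $u=i$, with the multiplication table
\begin{equation}\label{eq:table}
f^2=f,\qquad u^2=-f,\qquad uf=fu=\varepsilon u ,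
\end{equation}
where $\varepsilon=1$ for $\mathbb{C}$ and $\varepsilon=-1$ for $\overset{*}{\mathbb{C}}$; indeed $1\odot1=1$, $i\odot i=(-i)^2=-1$ and $1\odot i=i\odot1=-i$. In an abstract algebra we are given neither $1$ nor $i$, and we need a description that uses only the product and the norm. The table offers one: $u$ is a unit vector orthogonal to its square, and $f=-u^2$. Conversely, let us find all such vectors. In $\mathbb{C}$ we have $\langle z,z^2\rangle=|z|^2\operatorname{Re}z$, so $u=\pm i$. In $\overset{*}{\mathbb{C}}$ we have $\langle z,z\odot z\rangle=\langle z,\bar z^2\rangle=\operatorname{Re}z^3$, which vanishes at the six unit vectors with $u^6=-1$. For each of them $f=-u\odot u=-u^{-2}=u^4$ satisfies $f\odot f=u^{-8}=f$ and $u\odot f=u^{-5}=-u$. So \eqref{eq:table} holds at every unit vector orthogonal to its square, with the same $\varepsilon$ throughout the plane.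

The two planes are told apart by identities. For $x$ in an absolute-valued algebra put
\[
I(x)=x^2x^2-x(xx^2),\qquad J(x)=xx^2-\|x\|^2x .
\]

\begin{lemma}\label{lem:model}
Let $B$ be $\mathbb{C}$ or $\overset{*}{\mathbb{C}}$, and let $x\in B$ be such that $x$ and its square in $B$ are linearly independent over $\mathbb{R}$.
\begin{enumerate}
\item[(a)] If $B=\mathbb{C}$, then $I(x)=0$, $J(x)\ne0$, and $xx^2=T\,x^2-\|x\|^2x$ with $T=2\langle x,x^2\rangle/\|x\|^2$.
\item[(b)] If $B=\overset{*}{\mathbb{C}}$, then $J(x)=0$ and $I(x)\neq0$.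
\end{enumerate}
\end{lemma}

\begin{proof}
Write $z$ for $x$ as a complex number; powers of $z$ refer to the usual product.

(a) Here $I=z^4-z^4=0$. If $J=z(z^2-|z|^2)$ vanished, $z$ would be real and $z,z^2$ dependent. Multiplying $z^2=2(\operatorname{Re}z)z-|z|^2$ by $z$ gives the last formula, because $T=2\operatorname{Re}z$.

(b) We have $z\odot z=\bar z^2$ and $z\odot(z\odot z)=\bar zz^2=|z|^2z$, so $J=0$. Also $I=\bar z^2\odot\bar z^2-z\odot|z|^2z=z^4-|z|^2\bar z^2$. If $I=0$, multiplication by $z^2$ gives $z^6=|z|^6$, so $z=|z|\zeta$ with $\zeta^3=\pm1$. Then $z\odot z=|z|^2\zeta^{-2}=\zeta^{-3}|z|z=\pm|z|z$, and $z$, $z\odot z$ are dependent.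
\end{proof}

Here is the plan for a general $A$. The span of $x$ and $x^2$ is Euclidean, but there is no apparent reason for $xx^2$ to lie in it. For unit vectors $u$ orthogonal to their squares this can be proved: the table \eqref{eq:table} holds with $f=-u^2$ (Sections~\ref{sec:comm} and~\ref{sec:idem}). To reach an arbitrary $x$, choose such a $u$ in the plane spanned by $x$ and $x^2$. Then $x$ commutes with $u$, and it suffices to know that only the elements of $\operatorname{span}(u,f)$ commute with $u$. This is the heart of the proof (Section~\ref{sec:cu}); it rests on a linearization of the relations \eqref{eq:table} as $u$ varies (Section~\ref{sec:lin}). Since $I$ is a polynomial map, the two types of plane cannot coexist (Section~\ref{sec:dich}). If all planes are copies of $\overset{*}{\mathbb{C}}$, then $\|x\|^2x=xx^2$ is a cubic polynomial in $x$, which forces $\|x\|^2$ to be quadratic. If all are copies of $\mathbb{C}$, the formula in Lemma~\ref{lem:model}(a) forces $f$ to commute with everything, and the elements commuting with an idempotent form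 a pre-Hilbert space (Section~\ref{sec:end}).

\section{Commuting pairs and the set $Z$}\label{sec:comm}

\subsection*{Notation and norming functionals}
Let $A$ be an absolute-valued real algebra. We write
\[
a\circ b=ab+ba,\quad [a,b]=ab-ba,\quad L_ay=ay,\quad R_ay=ya,\quad C(a)=\{y\in A: ay=ya\};
\]
the \emph{commutant} $C(a)$ is a subspace. For $a,b\in A$ put $\langle a,b\rangle=\frac12(\|a+b\|^2-\|a\|^2-\|b\|^2)$. A subspace is \emph{Euclidean} if the norm on it comes from an inner product; that inner product is then $\langle\cdot,\cdot\rangle$. We use bilinearity of $\langle\cdot,\cdot\rangle$ only inside subspaces known to be Euclidean.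

Until $A$ is known to be pre-Hilbert, the substitute for ``inner product with $x$'' is a norming functional. For a unit vector $x$ let $D(x)$ be the set of continuous linear functionals $\varphi$ on $A$ with $\|\varphi\|=1=\varphi(x)$. It is nonempty by the Hahn--Banach theorem, but may have many elements. Two facts are used constantly.
\begin{enumerate}
\item[(N1)] If $\|\varphi\|=1$, $x_1,\dots,x_n$ are unit vectors and $\varphi(x_1+\dots+x_n)=n$, then $\varphi\in D(x_j)$ for each $j$, since each $\varphi(x_j)$ is at most $1$.
\item[(N2)] If $a,b$ are unit vectors and $\varphi\in D(ab)$, then $\varphi\circ L_a\in D(b)$ and $\varphi\circ R_b\in D(a)$, since $L_a$ and $R_b$ are isometries.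
\end{enumerate}
We also need Schoenberg's theorem \cite{Schoenberg}: \emph{a real normed space in which $\|x+y\|^2+\|x-y\|^2\ge4$ for all unit vectors $x,y$ is an inner product space.}

\subsection*{Two lemmas that do not use the identity}

\begin{lemma}\label{lem:comm}
Let $ab=ba$. Then $\operatorname{span}(a,b)$ is Euclidean. If $\|a\|=1$ and $\varphi\in D(a)$, then $\varphi(b)=\langle a,b\rangle$. If $\|a\|=\|b\|=1$ and $D(a)\cap D(b)\ne\emptyset$, then $a=b$.
\end{lemma}

\begin{proof}
By bilinearity any two elements $x,y$ of $\operatorname{span}(a,b)$ commute, so $4xy=(x+y)^2-(x-y)^2$. For unit $x,y$ this gives $4=\|4xy\|\le\|x+y\|^2+\|x-y\|^2$, and Schoenberg's theorem applies. The restriction of $\varphi\in D(a)$ to the span is $\langle w,\cdot\rangle$ with $\|w\|\le1$ and $\langle w,a\rangle=1$, so $w=a$ by the equality case of the Cauchy--Schwarz inequality. If $\varphi\in D(a)\cap D(b)$, then $\langle a,b\rangle=\varphi(b)=1$ and $\|a-b\|^2=0$.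
\end{proof}

We call $u,v$ \emph{commuting orthonormal} if $uv=vu$, $\|u\|=\|v\|=1$ and $\langle u,v\rangle=0$. The unit vectors of $\operatorname{span}(u,v)$ are then known explicitly, and their products give a two-parameter family of unit vectors of $A$.

\begin{lemma}\label{lem:cyl}
Let $u,v$ be commuting orthonormal, and $r=\frac12(u^2+v^2)$, $p=\frac12(u^2-v^2)$, $q=uv$. Then
\[
\|kr+\cos\alpha\,p+\sin\alpha\,q\|=1\qquad(|k|\le1,\ \alpha\in\mathbb{R}).
\]
Consequently:
\begin{enumerate}
\item[(a)] $D(u^2)\cap D(-v^2)\neq\emptyset$;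
\item[(b)] $\varphi(uv)=0$ for all $\varphi\in D(u^2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The product of the unit vectors $\cos\theta\,u+\sin\theta\,v$ and $\cos\eta\,u+\sin\eta\,v$ is
\[
\cos\theta\cos\eta\,u^2+\sin\theta\sin\eta\,v^2+\sin(\theta+\eta)\,q=\cos(\theta-\eta)\,r+\cos(\theta+\eta)\,p+\sin(\theta+\eta)\,q ,
\]
and $\theta-\eta$, $\theta+\eta$ take arbitrary values independently.

(a) The case $k=\alpha=0$ gives $\|p\|=1$. Take $\chi\in D(p)$ and apply (N1) to $2p=u^2+(-v^2)$.

(b) The function $\alpha\mapsto\varphi(r+\cos\alpha\,p+\sin\alpha\,q)$ is at most $1$ and equals $\varphi(u^2)=1$ at $\alpha=0$. Its derivative there, $\varphi(q)$, vanishes.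
\end{proof}

In $\mathbb{C}$, with $u=1$ and $v=i$, we have $r=0$, that is, $v^2=-u^2$. In general $r\neq0$ would put the segment from $p-r$ to $p+r$ in the unit sphere of $A$. This cannot yet be excluded, and (a) is what remains of the relation $v^2=-u^2$: the vectors $u^2$ and $-v^2$ share a norming functional.

\subsection*{The identity enters}
From now until the end of Section~\ref{sec:end}, $A$ satisfies \eqref{eq:id} and $\dim A\ge2$. (A one-dimensional normed space is pre-Hilbert, so nothing is lost.) The identity is used in two forms. First, $x$ and $x^2$ commute, so $\operatorname{span}(x,x^2)$ is Euclidean. Second, the coefficient of $t$ in $[(a+tb)^2,a+tb]=0$ gives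
\begin{equation}\label{eq:lin}
[a^2,b]+[a\circ b,a]=0\qquad(a,b\in A).
\end{equation}
Define
\[
h(x)=\langle x,x^2\rangle=\tfrac12\bigl(\|x+x^2\|^2-\|x\|^2-\|x\|^4\bigr),\qquad Z=\{x\in A:\|x\|=1,\ h(x)=0\}.
\]
We record the properties of $h$.
\begin{enumerate}
\item[(H1)] $h(\lambda x)=\lambda^3h(x)$ for $\lambda\in\mathbb{R}$, by bilinearity on $\operatorname{span}(x,x^2)$. In particular $h$ is odd.
\item[(H2)] $h$ is Lipschitz on bounded sets, because $\|x^2-y^2\|=\|x(x-y)+(x-y)y\|\le(\|x\|+\|y\|)\|x-y\|$ and $h$ is built from bounded Lipschitz functions by sums and products.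
\item[(H3)] If $\|x\|=1$ and $\varphi\in D(x^2)$, then $h(x)=\varphi(x)$, by Lemma~\ref{lem:comm}.
\item[(H4)] Every two-dimensional subspace meets $Z$, since its unit sphere is connected and $h$ is continuous and odd. In particular $Z\ne\emptyset$.
\end{enumerate}

\begin{lemma}\label{lem:Z}
If $u\in Z$, then $f=-u^2$ is an idempotent, and $u,f$ are commuting orthonormal.
\end{lemma}

\begin{proof}
The vectors $u$ and $v=u^2$ are commuting orthonormal, hence so are $u$ and $f$. In Lemma~\ref{lem:cyl} the vectors $p,r$ now lie in $\operatorname{span}(u^2,(u^2)^2)$, which is Euclidean by \eqref{eq:id} applied to $u^2$. The parallelogram law gives $2=\|p+r\|^2+\|p-r\|^2=2+2\|r\|^2$, so $r=0$. Thus $(u^2)^2=-u^2$, that is, $f^2=f$.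
\end{proof}

\section{The commutant of an idempotent}\label{sec:idem}

Two entries of the table \eqref{eq:table} are now available at $u\in Z$. For the third we study all elements that commute with an idempotent; the result will also finish the proof in one of the two final cases.

Let $f\ne0$ be an idempotent. Then $\|f\|=\|f\|^2$, so $\|f\|=1$. For $y\in C(f)$ and any $\varphi\in D(f)$ we have $\langle f,y\rangle=\varphi(y)$ by Lemma~\ref{lem:comm}, so $y\mapsto\langle f,y\rangle$ is linear on $C(f)$. Hence
\[
N_f=\{y\in C(f):\langle f,y\rangle=0\}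
\]
is a subspace and $C(f)=\mathbb{R}f\oplus N_f$. Identity \eqref{eq:lin} with $a=f$, $b=y$ reads $[f,y-f\circ y]=0$, so
\begin{equation}\label{eq:proj}
y-f\circ y\in C(f)\qquad(y\in A).
\end{equation}
For $f=1$ in $\mathbb{H}$, $N_f$ consists of the purely imaginary quaternions, whose squares are negative multiples of $f$. This is the general picture.

\begin{lemma}\label{lem:square}
$y^2=-\|y\|^2f$ for all $y\in N_f$.
\end{lemma}

\begin{proof}
Let $\|y\|=1$. By Lemma~\ref{lem:cyl}(a) for the pair $(f,y)$ there is $\chi\in D(f)\cap D(-y^2)$. Then $\chi(y)=\langle f,y\rangle=0$, and $-\chi\in D(y^2)$, so $h(y)=-\chi(y)=0$ by (H3). Thus $y\in Z$, and by Lemma~\ref{lem:Z} $g=-y^2$ is an idempotent with $y,g$ commuting orthonormal.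

We must show that $g=f$. The two idempotents share the norming functional $\chi$, but they are not known to commute, so Lemma~\ref{lem:comm} does not apply to them. We apply it instead to their midpoint $e=\frac12(f+g)$ and to $e^2$, which commute by \eqref{eq:id}. Since $\chi(e)=1$, we have $\|e\|=1$. The vector $e$ commutes with $y$, and for $\psi\in D(y)$ Lemma~\ref{lem:comm} gives $\langle y,e\rangle=\psi(e)=\frac12(\langle y,f\rangle+\langle y,g\rangle)=0$. So $e,y$ are commuting orthonormal, and Lemma~\ref{lem:cyl}(a) for $(e,y)$ gives $\omega\in D(e^2)\cap D(g)$. Now $4e^2=f+g+fg+gf$ is a sum of four unit vectors, so $\omega(f)=1$ by (N1), and $\omega(e)=1$. Thus $\omega\in D(e)\cap D(e^2)$ and $e=e^2$ by Lemma~\ref{lem:comm}. This says $f\circ g=f+g$. For real $t$ the element $w_t=tf+(1-t)g$ then satisfies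
\[
w_t^2=t^2f+(1-t)^2g+t(1-t)(f+g)=w_t ,
\]
so $\|w_t\|\le1$. The line $w_t=g+t(f-g)$ is bounded only if $f=g$.
\end{proof}

\begin{lemma}\label{lem:Cf}
\begin{enumerate}
\item[(a)] $N_f$ is Euclidean and $y\circ z=-2\langle y,z\rangle f$ for $y,z\in N_f$. Also $C(f)$ is Euclidean, with $\|\alpha f+y\|^2=\alpha^2+\|y\|^2$ for $\alpha\in\mathbb{R}$, $y\in N_f$.
\item[(b)] If $N_f\ne0$, there is $\varepsilon\in\{1,-1\}$ with $fy=yf=\varepsilon y$ for all $y\in N_f$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $\varphi\in D(f)$. By Lemma~\ref{lem:square}, $\|y\|^2=-\varphi(y^2)$ on $N_f$, so the norm comes from the symmetric bilinear form $-\frac12\varphi(y\circ z)$. Further, $y\circ z=(y+z)^2-y^2-z^2=-2\langle y,z\rangle f$. The formula for $\|\alpha f+y\|^2$ holds because $f,y$ are orthogonal in the Euclidean subspace they span, and it exhibits the squared norm as a quadratic form on $C(f)$.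

(b) Let $0\ne y\in N_f$. By \eqref{eq:proj}, $y-2fy\in C(f)$, so $fy\in C(f)$. Lemma~\ref{lem:cyl}(b) for $(f,y/\|y\|)$ gives $\varphi(fy)=0$ for $\varphi\in D(f)$, so $fy\in N_f$. In \eqref{eq:lin} with $a=y$, $b=f$ the term $[y^2,f]$ vanishes by Lemma~\ref{lem:square}, which leaves $[fy,y]=0$. By (a), $y(fy)=\frac12\,y\circ(fy)=-\langle y,fy\rangle f$. Taking norms, $|\langle y,fy\rangle|=\|y\|\,\|fy\|$, and $\|fy\|=\|y\|$; equality in the Cauchy--Schwarz inequality gives $fy=\pm y$. So $N_f$ is the union of the subspaces $\{y:fy=y\}$ and $\{y:fy=-y\}$. A vector space is not the union of two proper subspaces, so one of them is $N_f$.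
\end{proof}

Let $u\in Z$ and $f=-u^2$. Then $u\in N_f$ by Lemma~\ref{lem:Z}. We write $\varepsilon(u)$ for the sign in Lemma~\ref{lem:Cf}(b) and $U_u=\operatorname{span}(u,f)$.

\begin{corollary}\label{cor:plane}
For $u\in Z$, $f=-u^2$, $\varepsilon=\varepsilon(u)$ the table \eqref{eq:table} holds and $uu^2=u^2u=-\varepsilon u$. The map $f\mapsto1$, $u\mapsto i$ is an isometric isomorphism of the subalgebra $U_u$ onto $\mathbb{C}$ if $\varepsilon=1$ and onto $\overset{*}{\mathbb{C}}$ if $\varepsilon=-1$.
\end{corollary}

\begin{proof}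
The table follows from Lemmas~\ref{lem:Z} and~\ref{lem:Cf}(b), and $uu^2=-uf$. The map is isometric because $u,f$ is an orthonormal basis of the Euclidean plane $U_u$.
\end{proof}

\begin{example}\label{ex:okubo}
The commutant $C(f)$ need not be all of $A$. In $\mathbb{P}$ we have $\mu+\bar\mu=1$, so $x*y+y*x=xy+yx-\frac23\operatorname{tr}(xy)\mathbf{1}$, while $x*y-y*x=(\mu-\bar\mu)(xy-yx)$. Let $u=\sqrt3\operatorname{diag}(0,1,-1)$ and $f=\operatorname{diag}(2,-1,-1)$. Then $\|u\|=1$, $u*u=-f$, $\operatorname{tr}(uf)=0$ and $u*f=-u$, so $u\in Z$ and $\varepsilon(u)=-1$. The commutant $C(f)$ consists of the block diagonal matrices with blocks of sizes $1$ and $2$, and has dimension $4$. The Hermitian matrices $y$ supported in the positions $(1,j)$, $(j,1)$ with $j=2,3$ form a complementary subspace, on which $f*y+y*f=(2-1)y=y$.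
\end{example}

\section{Linearization along $Z$}\label{sec:lin}

Every point $x$ of the cone $\{h=0\}$ satisfies $(x^2)^2=-\|x\|^2x^2$ and $xx^2=\pm\|x\|^2x$. These relations hold only on the cone, so they cannot be linearized by the substitution $x=u+ty$ with arbitrary $y$. The remedy is to correct $u+ty$ by a small multiple $sf$ so as to land on the cone. In $\mathbb{H}$, with $u=i$ and $f=1$, we have $h(x)=|x|^2\operatorname{Re}x$ and the correction is $s=-t\operatorname{Re}y$. In general $h$ is only Lipschitz, and neither $s/t$ nor $(\|x\|^2-1)/t$ is known to converge. The point of the proof below is that the algebraic relation itself forces both limits to exist, because they appear as the coefficients of the independent vectors $u$ and $f$ in the expansion of a fixed vector. One consequence is that $u$ has a unique norming functional.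

Fix $u\in Z$, $f=-u^2$, $\varepsilon=\varepsilon(u)$.

\begin{proposition}\label{prop:lin}
The set $D(u)$ has exactly one element $\psi_u$, and there is a linear functional $\sigma$ on $A$ such that for all $y\in A$
\begin{align}
u\circ y-f\circ(u\circ y)&=2\psi_u(y)f+(4-2\varepsilon)\sigma(y)u,\label{eq:A}\\
u(u\circ y)&=yf-\varepsilon y-2\varepsilon\psi_u(y)u+(1+\varepsilon)\sigma(y)f,\label{eq:B}\\
(u\circ y)u&=fy-\varepsilon y-2\varepsilon\psi_u(y)u+(1+\varepsilon)\sigma(y)f.\label{eq:C}
\end{align}
\end{proposition}

For instance, in $\mathbb{H}$ with $u=i$ and $y=y_0+y_1i+y_2j+y_3k$ the left side of \eqref{eq:A} is $-i\circ y=2y_1-2y_0i$, so $\psi_u(y)=y_1$ and $\sigma(y)=-y_0$, the rate $s/t$ found above.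

\begin{proof}
Fix $y\neq0$. The symbol $O(t^j)$ denotes a vector or number of norm at most a constant times $|t|^j$ for small $t\ne0$.

\emph{Step 1: the correction.} By \eqref{eq:table}, $(u+sf)^2=(s^2-1)f+2\varepsilon su$, so in the Euclidean plane $U_u$
\[
h(u+sf)=2\varepsilon s+s(s^2-1)=(2\varepsilon-1)s+s^3 .
\]
This is $s+s^3$ or $-3s+s^3$; for $|s|\le\frac12$ it is an odd function of $s$ of absolute value at least $|s|$. Let $K>0$ be a Lipschitz constant of $h$ on the ball of radius $3$, and put $s_0=2K\|y\|\,|t|$. For $t\neq0$ so small that $s_0\le\frac12$ and $|t|\,\|y\|\le1$,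
\[
|h(u+ty\pm s_0f)-h(u\pm s_0f)|\le K|t|\,\|y\|=\tfrac12s_0<|h(u\pm s_0f)| ,
\]
so $h(u+ty+s_0f)$ and $h(u+ty-s_0f)$ have opposite signs. By the intermediate value theorem there is $s=s(t)$ with $|s|\le s_0$ and $h(x)=0$ for $x=x_t=u+ty+sf$. Thus $s=O(t)$, $x\to u$, and $\|x\|^2=1+O(t)$.

\emph{Step 2: the relations at $x_t$.} For small $t$ the vector $\hat x=x/\|x\|$ lies in $Z$, so $(\hat x^2)^2=-\hat x^2$ and $\hat x\hat x^2=\hat x^2\hat x=-\varepsilon(\hat x)\hat x$ by Corollary~\ref{cor:plane}. As $t\to0$, $\hat x\to u$ and $-\varepsilon(\hat x)\hat x=\hat x\hat x^2\to uu^2=-\varepsilon u$; hence $\varepsilon(\hat x)=\varepsilon$ for small $t$. Rescaling,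
\begin{equation}\label{eq:rel}
(x^2)^2=-\|x\|^2x^2,\qquad xx^2=x^2x=-\varepsilon\|x\|^2x .
\end{equation}

\emph{Step 3: the first relation.} Since $u\circ f=2\varepsilon u$,
\[
x^2=-f+t\,u\circ y+2\varepsilon su+O(t^2).
\]
Squaring, and using $2\varepsilon s\,f\circ u=4su$,
\begin{align*}
(x^2)^2&=f-t\,f\circ(u\circ y)-4su+O(t^2),\\
-\|x\|^2x^2&=\|x\|^2f-t\,u\circ y-2\varepsilon su+O(t^2).
\end{align*}
Equating these and dividing by $t$,
\[
u\circ y-f\circ(u\circ y)=\frac{\|x_t\|^2-1}{t}\,f+(4-2\varepsilon)\frac{s(t)}{t}\,u+O(t).
\]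
The left side does not depend on $t$. It is a limit of vectors in the finite-dimensional, hence closed, subspace $U_u$, so it equals $af+(4-2\varepsilon)\sigma(y)u$ for unique real numbers $a$ and $\sigma(y)$, and $(\|x_t\|^2-1)/t\to a$, $s(t)/t\to\sigma(y)$ as $t\to0$ through both signs.

Let $\psi\in D(u)$. Then $\psi(f)=\langle u,f\rangle=0$, so $\|x_t\|\ge\psi(x_t)=1+t\psi(y)>0$ and $\|x_t\|^2-1\ge2t\psi(y)+t^2\psi(y)^2$. Dividing by $t>0$ and letting $t\to0$ gives $a\ge2\psi(y)$; dividing by $t<0$ gives $a\le2\psi(y)$. So $a=2\psi(y)$. As $a$ does not depend on $\psi$, the set $D(u)$ is a singleton. With $\sigma(0)=0$, \eqref{eq:A} holds for all $y$, and $\sigma$ is linear because the left side of \eqref{eq:A} is.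

\emph{Step 4: the second relation.} Expanding with \eqref{eq:table},
\begin{align*}
xx^2&=-\varepsilon u+t\,u(u\circ y)-2\varepsilon sf-t\,yf-sf+O(t^2),\\
x^2x&=-\varepsilon u+t\,(u\circ y)u-2\varepsilon sf-t\,fy-sf+O(t^2),\\
-\varepsilon\|x\|^2x&=-\varepsilon\|x\|^2u-\varepsilon ty-\varepsilon sf+O(t^2).
\end{align*}
By \eqref{eq:rel} the first and third lines are equal, so
\[
u(u\circ y)=yf-\varepsilon y-\varepsilon\,\frac{\|x_t\|^2-1}{t}\,u+(1+\varepsilon)\frac{s(t)}{t}\,f+O(t),
\]
and $t\to0$ gives \eqref{eq:B}. The second and third lines give \eqref{eq:C}, with $(u\circ y)u$ and $fy$ in place of $u(u\circ y)$ and $yf$.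
\end{proof}

The only limit of vectors whose existence was needed lies in the plane $U_u$, so completeness of $A$ plays no role, here or later. Uniqueness of $\psi_u$ turns (N2) into identities.

\begin{corollary}\label{cor:psi}
For all $y\in A$ and $\varphi\in D(f)$:
\begin{enumerate}
\item[(a)] $\varphi(uy)=\varphi(yu)=-\psi_u(y)$;
\item[(b)] $\psi_u(fy)=\psi_u(yf)=\varepsilon\psi_u(y)$;
\item[(c)] $\varepsilon\psi_u\circ L_u\in D(f)$;
\item[(d)] $\psi_u(u)=1$, $\psi_u(f)=0$, $\sigma(u)=0$, $\sigma(f)=-1$.
\end{enumerate}
\end{corollary}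

\begin{proof}
(a) We have $-\varphi\in D(uu)$, so $-\varphi\circ L_u$ and $-\varphi\circ R_u$ lie in $D(u)=\{\psi_u\}$ by (N2). (b), (c) We have $\varepsilon\psi_u\in D(fu)=D(uf)$, so (N2) gives $\varepsilon\psi_u\circ L_f,\ \varepsilon\psi_u\circ R_f\in D(u)$ and $\varepsilon\psi_u\circ L_u\in D(f)$. (d) $\psi_u(f)=\langle u,f\rangle=0$. For $y=u$ the left side of \eqref{eq:A} is $-2f+4f=2f$, so $\sigma(u)=0$. For $y=f$ it is $2\varepsilon u-4u$, so $\sigma(f)=-1$.
\end{proof}

\section{The commutant of a point of $Z$}\label{sec:cu}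

In $\mathbb{H}$ the idempotent $1$ commutes with everything, while $i$ commutes only with $\operatorname{span}(1,i)$. The second fact holds in general.

\begin{proposition}\label{prop:cu}
$C(u)=U_u$ for every $u\in Z$.
\end{proposition}

\begin{proof}
Keep the notation of Section~\ref{sec:lin}. Both $u$ and $f$ lie in $C(u)$. Let $v_0\in C(u)$ and $v=v_0-\psi_u(v_0)u+\sigma(v_0)f\in C(u)$. By Corollary~\ref{cor:psi}(d), $\psi_u(v)=0=\sigma(v)$. We show that $v=0$. Suppose not, and normalize $\|v\|=1$. Then $\langle u,v\rangle=\psi_u(v)=0$, so $u,v$ are commuting orthonormal. Let $q=uv=vu$, a unit vector with $u\circ v=2q$. Identities \eqref{eq:A}--\eqref{eq:C} with $y=v$ become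
\begin{equation}\label{eq:q}
f\circ q=q,\qquad 2uq=vf-\varepsilon v,\qquad 2qu=fv-\varepsilon v .
\end{equation}
If $f$ were a unit, the first equation would give $q=0$ and we would be done. In general it is no contradiction by itself: Example~\ref{ex:okubo} has nonzero solutions of $f\circ q=q$. We use the other two equations. They say that $\|fv-\varepsilon v\|=\|vf-\varepsilon v\|=2$, so $f$ acts on $v$, as seen by suitable norming functionals of $v$, like $-\varepsilon$, whereas it acts on $N_f$ as $\varepsilon$. The element
\[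
n=v-f\circ v,
\]
which lies in $C(f)$ by \eqref{eq:proj}, will be subject to both actions. For this we need $n\in N_f$, and we need $v$ to have a single norming functional, which follows from Proposition~\ref{prop:lin} once $v\in Z$.

\emph{Step 1: $\varphi(v)=0$ for all $\varphi\in D(f)$, and $n\in N_f$.} By \eqref{eq:q} and Corollary~\ref{cor:psi}(b), $\psi_u(q)=\psi_u(fq)+\psi_u(qf)=2\varepsilon\psi_u(q)$, so $\psi_u(q)=0$. Let $\varphi\in D(f)$. Corollary~\ref{cor:psi}(a) gives $\varphi(uq)=\varphi(qu)=0$, so $\varphi(vf)=\varphi(fv)=\varepsilon\varphi(v)$ by \eqref{eq:q}. Therefore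
\[
\langle f,n\rangle=\varphi(n)=(1-2\varepsilon)\varphi(v).
\]
As $1-2\varepsilon\neq0$, the number $\varphi(v)$ is the same for all $\varphi\in D(f)$. For the functional $\varepsilon\psi_u\circ L_u$ of Corollary~\ref{cor:psi}(c) it equals $\varepsilon\psi_u(q)=0$. Hence $\varphi(v)=0$ for all $\varphi\in D(f)$, and $\langle f,n\rangle=0$.

\emph{Step 2: $v\in Z$.} Lemma~\ref{lem:cyl}(a) for the pair $(v,u)$ gives $\varphi\in D(v^2)\cap D(f)$. By (H3) and Step~1, $h(v)=\varphi(v)=0$. By Proposition~\ref{prop:lin}, $D(v)=\{\psi_v\}$.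

\emph{Step 3: the contradiction.} By \eqref{eq:q}, $\|v-\varepsilon fv\|=2\|qu\|=2$. A norming functional of $\frac12(v-\varepsilon fv)$ lies in $D(v)\cap D(-\varepsilon fv)$ by (N1), so it is $\psi_v$, and $-\varepsilon\psi_v\in D(fv)$. By (N2), $-\varepsilon\psi_v\circ L_f\in D(v)$, that is,
\[
\psi_v(fy)=-\varepsilon\psi_v(y)\qquad(y\in A).
\]
In the same way $\|v-\varepsilon vf\|=2\|uq\|=2$ gives $-\varepsilon\psi_v\in D(vf)$, so $\psi_v(vf)=-\varepsilon$. Hence $\psi_v(n)=1-\psi_v(fv)-\psi_v(vf)=1+2\varepsilon\ne0$. On the other hand $fn=\varepsilon n$ by Step~1 and Lemma~\ref{lem:Cf}(b), so $\varepsilon\psi_v(n)=\psi_v(fn)=-\varepsilon\psi_v(n)$ and $\psi_v(n)=0$. This contradiction shows that $v=0$, so $v_0\in U_u$.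
\end{proof}

\section{Plane subalgebras and their type}\label{sec:dich}

Let $\Omega$ be the set of $x\in A$ such that $x$ and $x^2$ are linearly independent. By the Cauchy--Schwarz inequality in $\operatorname{span}(x,x^2)$, $\Omega=\{x:|h(x)|<\|x\|^3\}$. So $\Omega$ is open and contains $Z\neq\emptyset$. If $0\ne x\notin\Omega$, then $x^2=cx$ with $c=\pm\|x\|$, as one sees by taking norms.

\begin{proposition}\label{prop:planes}
If $x\in\Omega$, then $\operatorname{span}(x,x^2)$ is a subalgebra isometrically isomorphic to $\mathbb{C}$ or to $\overset{*}{\mathbb{C}}$.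
\end{proposition}

\begin{proof}
By (H4) there is $u\in Z\cap\operatorname{span}(x,x^2)$. Both $x$ and $x^2$ commute with $u$, so they lie in $U_u$ by Proposition~\ref{prop:cu}. Comparing dimensions, $\operatorname{span}(x,x^2)=U_u$, and Corollary~\ref{cor:plane} applies.
\end{proof}

Thus every element of $A$ lies in a subalgebra of dimension at most $2$. Put $\Omega_+=\{x\in\Omega:I(x)=0\}$ and $\Omega_-=\{x\in\Omega:J(x)=0\}$. By Lemma~\ref{lem:model}, $x\in\Omega_+$ exactly when $\operatorname{span}(x,x^2)$ is a copy of $\mathbb{C}$, $x\in\Omega_-$ exactly when it is a copy of $\overset{*}{\mathbb{C}}$, and $\Omega$ is the disjoint union of $\Omega_+$ and $\Omega_-$. We do not know that $\Omega$ is connected, so we use the following principle instead.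

\begin{lemma}\label{lem:poly}
Let $E$ be a real normed space, $M:E^n\to E$ multilinear and $F(x)=M(x,\dots,x)$. If $F$ vanishes on a nonempty open set, then $F=0$.
\end{lemma}

\begin{proof}
Let $x_0$ lie in the open set and let $y\in E$. Then $t\mapsto F(x_0+t(y-x_0))$ is a polynomial in $t$ with coefficients in $E$ that vanishes for small $|t|$. So its coefficients vanish, and $t=1$ gives $F(y)=0$.
\end{proof}

\begin{proposition}\label{prop:dich}
Either $\Omega=\Omega_+$ or $\Omega=\Omega_-$.
\end{proposition}

\begin{proof}
The maps $I$ and $J$ are continuous, so $\Omega_+$ and $\Omega_-$ are closed in $\Omega$. They are complementary, so both are open in $\Omega$, hence in $A$. If $\Omega_+\ne\emptyset$, Lemma~\ref{lem:poly} with $M(a,b,c,d)=(ab)(cd)-a(b(cd))$ shows that $I=0$ on $A$, so $\Omega_+=\Omega$. If $\Omega_+=\emptyset$, then $\Omega=\Omega_-$.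
\end{proof}

The argument uses $I$ and not $J$ because $J$ involves $\|x\|^2$, which is not yet known to be a polynomial.

\begin{remark}
Both cases occur. In $\mathbb{C}$, $\mathbb{H}$, $\mathbb{O}$ the span of $1$ and $x$ is a copy of $\mathbb{R}$ or $\mathbb{C}$, so $I=0$. In $\overset{*}{\mathbb{C}}$, $\overset{*}{\mathbb{H}}$, $\overset{*}{\mathbb{O}}$ we have $x\odot(x\odot x)=\bar xx^2=\|x\|^2x$, so $J=0$. In $\mathbb{P}$, $x*(x*x)=x^3-\frac13\operatorname{tr}(x^2)x-\frac13\operatorname{tr}(x^3)\mathbf{1}$, and the Cayley--Hamilton theorem for a traceless $3\times3$ matrix, $x^3=\frac12\operatorname{tr}(x^2)x+\frac13\operatorname{tr}(x^3)\mathbf{1}$, gives $x*(x*x)=\frac16\operatorname{tr}(x^2)x$, so again $J=0$.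
\end{remark}

\section{The norm is Euclidean}\label{sec:end}

We finish the proof of Theorem~\ref{thm:main} by treating the two cases of Proposition~\ref{prop:dich}.

\subsection*{The case $\Omega=\Omega_-$}
Here $xx^2=\|x\|^2x$ for all $x\in A$: on $\Omega$ by assumption, and for $x^2=cx$ with $c=\pm\|x\|$ because $xx^2=cx^2=c^2x$. Let $a,b\in A$ be linearly independent and let $\alpha$ be a linear functional on $A$ with $\alpha(a)=1$, $\alpha(b)=0$. For $x=sa+tb$ put $N(s,t)=\|x\|^2$ and $P(s,t)=\alpha(xx^2)$. Then $P$ is a cubic form in $(s,t)$, and $P=sN$. The coefficient of $t^3$ in $P$ is $P(0,1)=0$, so $P=sN_0$ for a quadratic form $N_0$. We have $N=N_0$ for $s\neq0$, and everywhere by continuity. Thus $\|x\|^2$ is a quadratic form on every two-dimensional subspace, the parallelogram law $\|x+y\|^2+\|x-y\|^2=2\|x\|^2+2\|y\|^2$ holds in $A$, and a normed space satisfying this law is pre-Hilbert.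

\subsection*{The case $\Omega=\Omega_+$}
Let $T(x)=2h(x)/\|x\|^2$, a continuous function on $A\setminus\{0\}$. Then
\begin{equation}\label{eq:cubic}
xx^2=T(x)\,x^2-\|x\|^2x\qquad(0\neq x\in A).
\end{equation}
On $\Omega$ this is Lemma~\ref{lem:model}(a). If $x^2=cx$ with $c=\pm\|x\|$, then $T(x)=2c$ and \eqref{eq:cubic} reads $c^2x=2c^2x-c^2x$.

Take $u\in Z$ and $f=-u^2$. Since $u\in\Omega_+$, the plane $U_u=\operatorname{span}(u,u^2)$ is a copy of $\mathbb{C}$, so $\varepsilon(u)=1$ by Corollary~\ref{cor:plane} and Lemma~\ref{lem:model}(b). By Lemma~\ref{lem:Cf}(b), $fz=zf=z$ for all $z\in C(f)=\mathbb{R}f\oplus N_f$. Since $C(f)$ is Euclidean, it suffices to show that $C(f)=A$. We first identify a complement of $C(f)$. Let $Q=\{y\in A:f\circ y=y\}$. Then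
\[
A=C(f)\oplus Q .
\]
Indeed, $z\in C(f)\cap Q$ satisfies $z=f\circ z=2z$, so $z=0$. For $y\in A$ the element $c=y-f\circ y$ lies in $C(f)$ by \eqref{eq:proj}, and $f\circ(y+c)=(y-c)+2c=y+c$; so $y=-c+(y+c)\in C(f)+Q$.

It remains to prove that $Q=0$. The space $Q$ is the kernel of the derivative $y\mapsto f\circ y-y$ of $x\mapsto x^2-x$ at $f$, so for $y\in Q$ the element $f+ty$ is idempotent up to an error of order $t^2$. We test \eqref{eq:cubic} on it. (The assumption $\Omega=\Omega_+$ is needed: Example~\ref{ex:okubo} shows that $Q\neq0$ in $\mathbb{P}$.)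

Suppose $0\ne y\in Q$ and put $m=y^2$. Identity \eqref{eq:lin} with $a=y$, $b=f$ gives $[m,f]=-[y,y]=0$, so $m\in C(f)$ and $fm=m$. By \eqref{eq:cubic} for $y$, $ym=T(y)m-\|y\|^2y$. For $t\ne0$ let $x=f+ty$, which is nonzero because the sum $C(f)\oplus Q$ is direct. Then
\[
x^2=x+t^2m,\qquad xx^2=x^2+t^2xm=x^2+t^2m+t^3\bigl(T(y)m-\|y\|^2y\bigr).
\]
Substituting in \eqref{eq:cubic} for $x$ and writing $\kappa=1-T(x)+\|x\|^2$, we obtain
\[
\kappa(f+ty)+t^2\bigl[(2-T(x))m+t\,T(y)m-t\|y\|^2y\bigr]=0 .
\]
Here $f,m\in C(f)$ and $y\in Q$. The $Q$-component gives $\kappa t=t^3\|y\|^2$, so $\kappa=t^2\|y\|^2$. The $C(f)$-component, divided by $t^2$, is then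
\[
\|y\|^2f+\bigl(2-T(f+ty)+t\,T(y)\bigr)m=0 .
\]
As $t\to0$, $T(f+ty)\to T(f)=2\langle f,f\rangle=2$, which leaves $\|y\|^2f=0$. This is false, so $Q=0$ and $A=C(f)$ is pre-Hilbert by Lemma~\ref{lem:Cf}(a).

In both cases $A$ is pre-Hilbert and satisfies \eqref{eq:id}. The implication (ii)$\Rightarrow$(iv) of Theorem~\ref{thm:EM} completes the proof of Theorem~\ref{thm:main}. \qed

\section{Local, approximate and complex versions}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(a)$\Rightarrow$(b) is trivial, and (b)$\Rightarrow$(a) is Lemma~\ref{lem:poly} with $M(a,b,c)=(ab)c-a(bc)$. Theorem~\ref{thm:main} gives (a)$\Rightarrow$(d), Theorem~\ref{thm:EM} gives (d)$\Rightarrow$(c), and the flexible law with $y=x$ gives (c)$\Rightarrow$(a). The algebra $\mathbb{O}$ has dimension $8$.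
\end{proof}

Theorem~\ref{thm:stab} follows by a compactness argument: a sequence of counterexamples with errors tending to $0$ has a limit object to which Theorem~\ref{thm:main} applies. The argument gives no explicit value of $\delta$. We recall two tools. If $\mathcal{U}$ is a nonprincipal ultrafilter on $\mathbb{N}$, every bounded real sequence $(t_k)$ has a limit $\lim_{\mathcal{U}}t_k$ along $\mathcal{U}$; this limit is linear, multiplicative and monotone, and agrees with the ordinary limit when that exists. Second, every $n$-dimensional normed space has an \emph{Auerbach basis}: unit vectors $e_1,\dots,e_n$ with $\|\sum c_ie_i\|\ge\max_i|c_i|$. To obtain one, choose unit vectors that maximize $|\det(e_1,\dots,e_n)|$ with respect to a fixed basis; replacing $e_i$ by $x=\sum c_je_j$ multiplies the determinant by $c_i$, so $|c_i|\le\|x\|$ by maximality.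

\begin{proof}[Proof of Theorem~\ref{thm:stab}]
Suppose that no $\delta$ works in the first formulation. Then for each $k\ge1$ there is an absolute-valued real algebra $A_k$ with $\dim A_k\ge9$ and $\|x^2x-xx^2\|\le\frac1k\|x\|^3$ on $A_k$. Let $B$ be the space of bounded sequences $(x_k)$ with $x_k\in A_k$, with coordinatewise operations and the seminorm $\rho((x_k))=\lim_{\mathcal{U}}\|x_k\|$. Since $\|x_ky_k\|=\|x_k\|\,\|y_k\|$, $B$ is an algebra and $\rho(\xi\eta)=\rho(\xi)\rho(\eta)$. Hence the kernel of $\rho$ is a two-sided ideal, and the quotient $\hat A$, the ultraproduct of the $A_k$, is an algebra with the multiplicative norm induced by $\rho$. For a bounded sequence, $\|x_k^2x_k-x_kx_k^2\|\le\frac1k\|x_k\|^3\to0$, so $\hat A$ satisfies \eqref{eq:id}. Choose an Auerbach basis $e^k_1,\dots,e^k_9$ of a $9$-dimensional subspace of each $A_k$, and let $\hat e_i$ be the class of $(e^k_i)_k$. Then $\|\sum c_i\hat e_i\|=\lim_{\mathcal{U}}\|\sum c_ie^k_i\|\ge\max_i|c_i|$, so $\dim\hat A\ge9$. This contradicts Theorem~\ref{thm:main}.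

The two formulations are equivalent for each $\delta$. Assume the first, and let $A$ be infinite-dimensional. Then $\|x^2x-xx^2\|>\delta\|x\|^3$ for some $x$, necessarily nonzero, and $x/\|x\|$ is the required unit vector. Assume the second, and let $A$ satisfy $\|x^2x-xx^2\|\le\delta\|x\|^3$ for all $x$. Then $A$ is finite-dimensional, so $\dim A\le8$ by Albert's theorem \cite{Albert}.
\end{proof}

A complex absolute-valued algebra is a nonzero complex algebra with a multiplicative complex norm.

\begin{proof}[Proof of Corollary~\ref{cor:complex}]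
Restricting scalars to $\mathbb{R}$ and applying Theorem~\ref{thm:main}, we see that $A$ is finite-dimensional. Let $x,y\neq0$. The complex-linear map $L_x$ is injective, hence bijective, and $L_x^{-1}L_y$ has an eigenvector $z\neq0$ with an eigenvalue $\lambda\in\mathbb{C}$. Then $(y-\lambda x)z=0$, so $y=\lambda x$ because there are no zero divisors. Thus $A=\mathbb{C}a$ with $a^2=\gamma a$ and $\gamma\ne0$. The element $a/\gamma$ is a unit, and $\lambda\mapsto\lambda a/\gamma$ is an isomorphism of $\mathbb{C}$ onto $A$.
\end{proof}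

\begin{thebibliography}{9}

\bibitem{Albert}
Albert, Ann. of Math. 48 (1947).

\bibitem{NANA}
\emph{Non-Associative Normed Algebras},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 32999/\allowbreak 1/\allowbreak 4.pdf.pdf}

\bibitem{Schoenberg}
Schoenberg, Proc. AMS 3 (1952), 961--964.

\end{thebibliography}
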